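\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\numberwithin{equation}{section}

\title{The exponent of best rational approximation\\ of $|x|^{\alpha}$ along ray sequences}


\begin{abstract}
Let $E_{mn}$ be the error of best uniform approximation of $|x|^\alpha$ on $[-1,1]$ by real rational functions with numerator degree at most $m$ and denominator degree at most $n$, where $\alpha>0$ is not an even integer. We show that if $m+n\to\infty$ and $m/n\to c\in(0,\infty)$, then $-\log E_{mn}\sim \min(1,\sqrt c\,)\,\pi\sqrt{\alpha n}$; that is, the smaller of the two degrees alone determines the exponent. We also prove, for all index pairs with $\max(m,n)\to\infty$, that $-\log E_{mn}\sim \pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)$, with quantitative remainder terms. The main tool is a localization lemma: very close to the singularity, a bounded rational function of type $(m,n)$ can be replaced, with a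 tiny error, by one whose degrees hardly exceed $\min(m,n)$, if it has few finite poles; if it has few zeros instead, the lemma is applied to its reciprocal.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The problem}

Let $\Pi_n$ be the set of real polynomials of degree at most $n$, and for $m,n\in\mathbb N=\{0,1,2,\dots\}$ let
\[
R_{mn}=\{p/q:\ p\in\Pi_m,\ q\in\Pi_n,\ q\not\equiv0\}.
\]
For a continuous real function $f$ on a compact interval $I$ put
\[
E_{mn}(f,I)=\inf_{r\in R_{mn}}\ \sup_{x\in I}|f(x)-r(x)| .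
\]
We study $E_{mn}=E_{mn}(|x|^\alpha,[-1,1])$ for $\alpha>0$. If $\alpha$ is an even integer, $|x|^\alpha$ is a polynomial and there is nothing to study. Otherwise $|x|^\alpha$ has a single singularity, at the interior point $0$.

A \emph{ray sequence} $N_c\subseteq\mathbb N^2$ with ratio $c\in(0,\infty)$ is an infinite sequence of index pairs $(m,n)$ with $m+n\to\infty$ and $m/n\to c$. The known result is the following.

\begin{theorem}[{\cite[Theorem 1.1]{RS}}]\label{thm:RS}
Let $\alpha>0$ and let $N_c$ be a ray sequence with ratio $c\in(0,\infty)$. For any constants $\underline c<\min(1,\sqrt c\,)$ and $\overline c>\max(1,\sqrt c\,)$ we have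
\begin{equation}\label{eq:RS}
\Big|\sin\Big(\frac\pi2\alpha\Big)\Big|\,e^{-\pi\overline c\sqrt{\alpha n}}\le E_{mn}(|x|^\alpha,[-1,1])\le e^{-\pi\underline c\sqrt{\alpha n}}
\end{equation}
for $(m,n)\in N_c$ and $m+n$ sufficiently large.
\end{theorem}

For $c=1$ and $\alpha\notin2\mathbb N$ this gives $-\log E_{mn}\sim\pi\sqrt{\alpha n}$. For $c\ne1$ the two exponents in \eqref{eq:RS} differ. The problem, which comes from \cite{RS}, is to find the correct one: does the limit
\begin{equation}\label{eq:limit}
\lim_{(m,n)\in N_c}\frac{-1}{\pi\sqrt{\alpha n}}\log E_{mn}(|x|^\alpha,[-1,1])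
\end{equation}
exist, and what is its value?

The case $c=1$ already yields both bounds of \eqref{eq:RS} for the exponent. With $\mu=\min(m,n)$ and $M=\max(m,n)$ we have $R_{\mu\mu}\subseteq R_{mn}\subseteq R_{MM}$. The left inclusion gives $\min(1,\sqrt c\,)$ as a lower bound for \eqref{eq:limit}, and the right one gives $\max(1,\sqrt c\,)$ as an upper bound. So the question is how much the $M-\mu$ additional degrees in the numerator, or in the denominator, can help. Counting free parameters, one might replace $(m,n)$ by the diagonal pair of degree $(m+n)/2$ and guess $\sqrt{(1+c)/2}$, strictly between the two bounds when $c\neq1$. On the other hand, additional numerator degrees only contribute a pole of high order at $\infty$, far from the singularity. They act like a polynomial factor, and polynomials should improve the approximation at an algebraic rate only. The second view is the correct one, and additional denominator degrees behave in the same way.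

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\alpha>0$, $\alpha\notin2\mathbb N$. For every ray sequence $N_c$ with $c\in(0,\infty)$ the limit \eqref{eq:limit} exists, and
\[
\lim_{(m,n)\in N_c}\frac{-1}{\pi\sqrt{\alpha n}}\log E_{mn}(|x|^\alpha,[-1,1])=\min(1,\sqrt c\,).
\]
Equivalently, $\log E_{mn}=-(1+o(1))\,\pi\sqrt{\alpha\min(m,n)}$ along $N_c$.
\end{theorem}

Thus the limit is $\sqrt c$ for $0<c<1$ and $1$ for $c\ge1$; it does not depend on $\alpha$. For general index pairs the additional degrees do become visible, through the rate of polynomial approximation.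

\begin{theorem}\label{thm:B}
Let $\alpha>0$, $\alpha\notin2\mathbb N$. As $\max(m,n)\to\infty$, with no restriction on $m/n$,
\[
\log\frac1{E_{mn}(|x|^\alpha,[-1,1])}=(1+o(1))\Big(\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)\Big).
\]
Quantitatively, there is a constant $C$ depending only on $\alpha$ such that, with $\Lambda=\sqrt{\min(m,n)}+\log\max(m,n)$ and for $\max(m,n)$ large,
\[
-C\log\Lambda\ \le\ \log\frac1{E_{mn}}-\Big(\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)\Big)\ \le\ C\sqrt\Lambda .
\]
\end{theorem}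

\begin{corollary}\label{cor:main}
Let $\alpha>0$, $\alpha\notin2\mathbb N$. Along any sequence with $\min(m,n)\ge1$, $\max(m,n)\to\infty$ and $\log\max(m,n)/\sqrt{\min(m,n)}\to\lambda\in[0,\infty]$,
\[
\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}\longrightarrow1+\frac{\sqrt\alpha}\pi\lambda .
\]
Hence, along sequences with $\min(m,n)\ge1$ and $\max(m,n)\to\infty$, we have $-\log E_{mn}\sim\pi\sqrt{\alpha\min(m,n)}$ if and only if $\log\max(m,n)=o(\sqrt{\min(m,n)})$. In particular, if $m+n\to\infty$ and $m/n\to0$, the limit \eqref{eq:limit}, taken along the sequence in question, equals $0$; if $m/n\to\infty$ and $n\ge1$, it equals $1+\frac{\sqrt\alpha}\pi\lim\frac{\log m}{\sqrt n}$ whenever the last limit exists in $[0,\infty]$.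
\end{corollary}

The shape of Theorem \ref{thm:B} has a simple explanation. The substitution $x^2\mapsto x$ turns the function into $x^\beta$ on $[0,1]$ with $\beta=\alpha/2$, and halves the degrees: let $m'=\lfloor m/2\rfloor$, $n'=\lfloor n/2\rfloor$, $\mu'=\min(m',n')$ and $M'=\max(m',n')$. Polynomials of degree $M'$ resolve $x^\beta$ down to distance about $M'^{-2}$ from the endpoint $0$. On the remaining interval $[0,\delta]$, $\delta\approx M'^{-2}$, only the $\mu'$ degrees common to numerator and denominator are useful. Rescaling $[0,\delta]$ to $[0,1]$ multiplies the diagonal error, which is about $e^{-2\pi\sqrt{\beta\mu'}}$, by $\delta^\beta\approx M'^{-2\beta}$. This predicts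
\[
\log\frac1{E_{mn}}\approx2\pi\sqrt{\beta\mu'}+2\beta\log M'=\pi\sqrt{\alpha\mu}+\alpha\log M+O(1).
\]
Sections \ref{sec:toy}--\ref{sec:lower} make this precise as a lower bound for the error; together with the inclusion $R_{\mu\mu}\subseteq R_{mn}$, this is all that Theorem \ref{thm:A} needs. Section \ref{sec:upper} gives the matching construction.

\subsection{What is used}

Theorem \ref{thm:A} relies on Theorem \ref{thm:RS} for $c=1$ only. The quantitative part of Theorem \ref{thm:B} also relies on Stahl's theorem \cite{Stahl}: for $\beta>0$,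
\begin{equation}\label{eq:Stahl}
\lim_{N\to\infty}e^{2\pi\sqrt{\beta N}}\,E_{NN}(x^\beta,[0,1])=4^{1+\beta}|\sin\pi\beta| .
\end{equation}
The rest is classical: existence and uniqueness of best real rational approximants, the maximum principle, and Bernstein's theorem on polynomial approximation of analytic functions. Markov's inequality appears in Section \ref{sec:toy}, for motivation only.

\medskip
\noindent\textbf{Conventions.} Throughout, $\alpha>0$, $\alpha\notin2\mathbb N$ and $\beta=\alpha/2$, so that $\beta$ is not an integer. $C,C_1,\dots$ are positive constants depending only on $\alpha$; $C$ may change from line to line. We write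
\[
e_{mn}=E_{mn}(x^\beta,[0,1]),\quad F(N)=\log\frac1{e_{NN}},\quad \mu=\min(m,n),\quad M=\max(m,n),\quad L=\sqrt\mu+\log M .
\]
When $M\ge 1$, the quantity $L$ is comparable to $2\pi\sqrt{\beta\mu}+2\beta\log M$, the expected size of $\log(1/e_{mn})$.

\section{Reduction to $[0,1]$ and the diagonal case}\label{sec:prelim}

\noindent\textbf{Reduction.} We claim that
\begin{equation}\label{eq:reduction}
E_{mn}(|x|^\alpha,[-1,1])=e_{\lfloor m/2\rfloor,\lfloor n/2\rfloor}.
\end{equation}
If $r\in R_{\lfloor m/2\rfloor,\lfloor n/2\rfloor}$, then $r(x^2)\in R_{mn}$ approximates $|x|^\alpha=(x^2)^\beta$ on $[-1,1]$ as well as $r$ approximates $x^\beta$ on $[0,1]$; this is ``$\le$''. For ``$\ge$'', let $r=p/q\in R_{mn}$, with $p,q$ coprime, be the unique best approximant of $|x|^\alpha$. Since $r(-x)$ is also a best approximant, $r(-x)=r(x)$. Both $p(-x)/q(-x)$ and $p(x)/q(x)$ are in lowest terms, so $p(-x)=\epsilon p(x)$ and $q(-x)=\epsilon q(x)$ with a constant $\epsilon$; comparing leading coefficients of $q$ gives $\epsilon=\pm1$.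 As $r$ is bounded on $[-1,1]$, $q(0)\ne0$, so $\epsilon=1$. Thus $p,q$ are polynomials in $x^2$, and $r(x)=\tilde r(x^2)$ with $\tilde r\in R_{\lfloor m/2\rfloor,\lfloor n/2\rfloor}$.

\medskip
\noindent\textbf{Diagonal case.} By \eqref{eq:reduction}, $e_{NN}=E_{2N,2N}(|x|^\alpha,[-1,1])$. Theorem \ref{thm:RS} with $c=1$, where $\sin(\pi\alpha/2)\ne0$, yields $F(N)\sim\pi\sqrt{2\alpha N}$, that is,
\begin{equation}\label{eq:diag}
F(N)=(1+o(1))\,2\pi\sqrt{\beta N}\qquad(N\to\infty).
\end{equation}
Approximating $x^\beta$ by the constant $\frac12$ shows $e_{mn}\le\frac12$ for all $m,n$; in particular $F(N)>0$. Moreover, $F(N)<\infty$ for every $N$: a best approximant exists, and $x^\beta$ is not a rational function because $\beta$ is not an integer. Hence, for every $\tau>0$ there is a constant $C_\tau$, depending on $\tau$ and $\beta$ only, with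
\begin{equation}\label{eq:Ftau}
F(N)\le(1+\tau)\,2\pi\sqrt{\beta N}+C_\tau\quad(N\ge0);\qquad\text{in particular}\quad F(N)\le C(1+\sqrt N).
\end{equation}
Stahl's theorem \eqref{eq:Stahl}, where $\sin\pi\beta\ne0$, improves this to
\begin{equation}\label{eq:FStahl}
F(N)=2\pi\sqrt{\beta N}+O(1)\qquad(N\ge0).
\end{equation}

\medskip
\noindent\textbf{Scaling.} The substitution $x=\delta t$ gives $E_{mn}(x^\beta,[0,\delta])=\delta^\beta e_{mn}$ for $\delta>0$.

\section{The idea in the polynomial case}\label{sec:toy}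

To see how to bound the error from below, take $n=0$ and $m\ge1$, so that $M=m$ and $\mu=0$. Let $p\in\Pi_M$ be a best approximant of $x^\beta$ on $[0,1]$, and $\varepsilon=e_{M0}$. As $\varepsilon\le\frac12$, we have $|p|\le2$ on $[0,1]$. Markov's inequality on $[0,1]$ states $\max|p'|\le2M^2\max|p|$. Iterating it gives $|p^{(k)}|\le2(2M^2)^k$ on $[0,1]$. So, if $S\in\Pi_{k-1}$ is the Taylor polynomial of $p$ at $0$,
\[
|p-S|\le\frac2{k!}(2M^2\delta)^k\qquad\text{on }[0,\delta],\quad 0<\delta\le 1.
\]
Below the scale $M^{-2}$ the polynomial $p$, whatever its degree, is practically of degree $k-1$. And a polynomial of degree $k-1$ cannot be good on $[0,\delta]$: by scaling,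
\[
\delta^\beta e_{k-1,0}=E_{k-1,0}(x^\beta,[0,\delta])\le\varepsilon+\frac2{k!}(2M^2\delta)^k .
\]
Now choose $\delta=M^{-2-\eta}$ with a small $\eta>0$, and a fixed $k$ with $k\eta>(2+\eta)\beta$. The last term is $O(M^{-k\eta})=o(\delta^\beta)$, whereas $e_{k-1,0}>0$ is fixed. Hence $\varepsilon\ge\frac12e_{k-1,0}M^{-(2+\eta)\beta}$ for large $M$. As $\eta>0$ was arbitrary,
\[
\limsup_{M\to\infty}\frac{\log(1/e_{M0})}{\log M}\le2\beta .
\]
By \eqref{eq:reduction}, this is the upper half of the asymptotic formula in Theorem \ref{thm:B} for $n=0$.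

The scale $M^{-2}$ is the right one: the Chebyshev polynomial $\cos(M\arccos(1-2x))$ is bounded by $1$ on $[0,1]$ and falls from $1$ to $0$ on $[0,\sin^2\frac\pi{4M}]$.

For a rational function $r$ of type $(m,n)$ there are three new difficulties.
\begin{itemize}
\item Poles of $r$ may lie arbitrarily close to $0$, so a Taylor polynomial of $r$ is of no use. We keep these poles: $S$ will consist of the principal parts of $r$ at the nearby poles and a Taylor polynomial of the remainder. If $r$ has at most $\mu$ finite poles, $S$ is of type $(\mu+k-1,\mu)$, and the diagonal error $e_{\mu+k,\mu+k}$ takes the place of $e_{k-1,0}$.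
\item Markov's inequality is not available. We replace it by a bound for $r$ on a circle around $0$ of radius comparable to $M^{-2}$. In this bound each finite pole costs at most a constant factor, and so does the whole pole of order $M$ at $\infty$.
\item If $m<n$, there are too many poles. We then work with $1/r$, which need not be bounded near $0$.
\end{itemize}

\section{The localization lemma}\label{sec:loc}

The lemma is stated on an interval $[a,1]$ with $a\ge0$ possibly positive, because in the case $m<n$ we shall control $1/r$ only away from $0$. The conclusion nevertheless holds on a full disc around $0$, which in the application contains $a$.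

We recall Green functions. For $0\le a<1$, $D=\hat{\mathbb C}\setminus[a,1]$ and $w\in D$, $g(\cdot,w)$ is the function that is positive and harmonic in $D\setminus\{w\}$, tends to $0$ at $\partial D$, and for which $g(z,w)+\log|z-w|$ is bounded near $w$ (if $w=\infty$: $g(z,\infty)-\log|z|$ is bounded near $\infty$). It is invariant under conformal maps, and in the half-plane $\{\operatorname{Re}\zeta>0\}$ with pole at $\omega$ it is $\log\left|\frac{\zeta+\overline\omega}{\zeta-\omega}\right|$.

\begin{lemma}\label{lem:loc}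
Let $M\ge1$, $d\ge0$ and $k\ge1$ be integers, $0\le a\le\frac1{256M^2}$ and $0<\delta\le\frac1{128M^2}$. Let $R\not\equiv0$ be a real rational function with $|R|\le B_0$ on $[a,1]$, with at most $d$ poles in $\mathbb C$, counted with multiplicity, and with a pole of order at most $M$ at $\infty$, that is, $R(z)=O(|z|^M)$ as $z\to\infty$. Then there is $S\in R_{d+k-1,d}$ such that $R-S$ is analytic in $|z|\le\delta$ and
\[
|R(z)-S(z)|\le40\,B_0\,e^{5d}(64M^2\delta)^k\qquad(|z|\le\delta).
\]
\end{lemma}

\begin{proof}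
\emph{A bound for $R$ off the interval.} The map $z\mapsto(z-a)/(z-1)$ takes $[a,1]$ to $[-\infty,0]$. So $\zeta(z)=\sqrt{(z-a)/(z-1)}$, with the principal branch, maps $D$ conformally onto $\{\operatorname{Re}\zeta>0\}$, and $\zeta(\infty)=1$. With $t=|\zeta(z)|$ and $s=|\zeta(w)|$ we get
\begin{equation}\label{eq:green}
g(z,w)=\log\left|\frac{\zeta(z)+\overline{\zeta(w)}}{\zeta(z)-\zeta(w)}\right|\le\log\left|\frac{t+s}{t-s}\right|\qquad (t\neq s).
\end{equation}
Let $p_j$ be the finite poles of $R$, repeated according to multiplicity; since $R$ is bounded on $[a,1]$, they lie in $D$. The function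
\[
\log|R(z)|-\sum_jg(z,p_j)-Mg(z,\infty)
\]
is subharmonic in $D$: at the points $p_j$ the singularities cancel, and at $\infty$ they cancel or leave a singularity with value $-\infty$. At $\partial D$ its upper limit is at most $\log B_0$. By the maximum principle,
\begin{equation}\label{eq:Rbound}
|R(z)|\le B_0\exp\Big(\sum_jg(z,p_j)+Mg(z,\infty)\Big)\qquad(z\in D).
\end{equation}

\emph{Choice of a circle.} We look for a level set $\{|\zeta|=t\}$, with $t$ of order $1/M$, on which the exponent is small. The difficulty is that $g(\cdot,p_j)$ is unbounded. But for a given pole the bound \eqref{eq:green} depends on $t$ only, and its integral over $\log t$ is finite: for every $s>0$,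
\[
\int_{-\infty}^\infty\log\left|\frac{e^\tau+s}{e^\tau-s}\right|d\tau=2\int_0^\infty\log\frac{1+e^{-v}}{1-e^{-v}}\,dv=4\sum_{j\text{ odd}}\frac1j\int_0^\infty e^{-jv}\,dv=4\sum_{j\text{ odd}}\frac1{j^2}=\frac{\pi^2}2<5 .
\]
Sum this over the poles $p_j$, with $s_j=|\zeta(p_j)|$, and average over $\tau=\log t$ in the interval $[\log\frac1{2eM},\log\frac1{2M}]$ of length $1$. Some $t$ in this range satisfies $\sum_j\log\left|\frac{t+s_j}{t-s_j}\right|\le5d$. In particular $t\ne s_j$ for all $j$. Put $\kappa=t^2\in\big[\frac1{4e^2M^2},\frac1{4M^2}\big]$ and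
\[
\Gamma=\Big\{z:\ \Big|\frac{z-a}{z-1}\Big|=\kappa\Big\},
\]
so that $|\zeta|=t$ on $\Gamma\cap D$. Then $\Gamma$ contains no pole of $R$, and $\sum_jg(z,p_j)\le5d$ on $\Gamma\cap D$. Further, $\zeta(\infty)=1$ and $\sqrt\kappa\le\frac1{2M}\le\frac12$, so by \eqref{eq:green}, on $\Gamma\cap D$,
\[
g(z,\infty)\le\log\frac{1+\sqrt\kappa}{1-\sqrt\kappa}\le\frac{2\sqrt\kappa}{1-\kappa}\le3\sqrt\kappa\le\frac3{2M};
\]
the second inequality follows by comparing power series in $\sqrt\kappa$. Here the size of the circle matters: the pole of order $M$ at $\infty$ costs only the factor $e^{3/2}$. With \eqref{eq:Rbound} and $|R|\le B_0$ on $\Gamma\cap[a,1]$,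
\[
|R|\le B:=B_0e^{5d+3/2}\qquad\text{on }\Gamma .
\]

\emph{Position of $\Gamma$.} We have $\kappa\le\frac14$, and $\kappa\ge\frac1{32M^2}$ because $e^2<8$; hence $a\le\kappa/8\le\frac1{32}$. For $z=a+v\in\Gamma$ we have $|v|=\kappa|v-(1-a)|$, so
\[
|v|\le\frac{\kappa(1-a)}{1-\kappa}\le\frac43\kappa,\qquad|v|\ge\frac{\kappa(1-a)}{1+\kappa}\ge\frac{31/32}{5/4}\,\kappa=0.775\,\kappa ,
\]
and therefore $\kappa/2<|z|\le2\kappa$ on $\Gamma$. Since $\kappa\ne1$, $\Gamma$ is a circle, symmetric about $\mathbb R$, of radius at most $\frac43\kappa$, hence of length at most $4\pi\kappa$. Its interior is $\{|(z-a)/(z-1)|<\kappa\}$, which contains $a$. The disc $|z|<\kappa/2$ contains $a$ and does not meet $\Gamma$; so it lies inside $\Gamma$. Finally, $\delta\le\frac1{128M^2}\le\frac\kappa4$, so this disc contains $\{|z|\le\delta\}$.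

\emph{Definition of $S$.} Let $S_1$ be the sum of the principal parts of $R$ at its poles inside $\Gamma$. Since $R$ is real and $\Gamma$ is symmetric, $S_1$ is real; it vanishes at $\infty$ and has at most $d$ poles. The function $R-S_1$ is analytic inside and on $\Gamma$. For $z$ inside $\Gamma$, $\oint_\Gamma\frac{S_1(\xi)}{\xi-z}\,d\xi=0$, because the integrand is analytic on and outside $\Gamma$ and $O(|\xi|^{-2})$ at $\infty$. Thus, for $|z|<\kappa/2$, Cauchy's formula gives
\[
(R-S_1)(z)=\frac1{2\pi i}\oint_\Gamma\frac{R(\xi)}{\xi-z}\,d\xi=\sum_{j\ge0}c_jz^j,\qquad|c_j|\le\frac{4\pi\kappa}{2\pi}\,B\Big(\frac2\kappa\Big)^{j+1}=4B\Big(\frac2\kappa\Big)^j ,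
\]
with real $c_j$. Put $S=S_1+\sum_{j<k}c_jz^j\in R_{d+k-1,d}$. We have $2\delta/\kappa\le64M^2\delta\le\frac12$. So for $|z|\le\delta$
\[
|R-S|\le\sum_{j\ge k}4B\Big(\frac{2\delta}\kappa\Big)^j\le8B\Big(\frac{2\delta}\kappa\Big)^k\le8e^{3/2}B_0e^{5d}(64M^2\delta)^k ,
\]
and $8e^{3/2}<40$.
\end{proof}

\section{The lower bound for the error}\label{sec:lower}

On $[0,\delta]$ the lemma replaces the best approximant by a function in $R_{\mu+k,\mu+k}$. It remains to balance $k$ and $\delta$. The factor $e^{5\mu}$, and a fixed power of the expected error $e^{-O(L)}$, must be beaten by $(64M^2\delta)^k$. The increment $k$ must be so small that $F(\mu+k)$ is close to $F(\mu)$, and the scale $\delta$ so large that $\delta^\beta$ loses little beyond $M^{-2\beta}$. The choice $\delta\approx e^{-\eta L}M^{-2}$ with small $\eta$ loses only the factor $e^{-\beta\eta L}$. Then $k\approx A(1+\sqrt\mu)/\eta$ with a large constant $A$ suffices, since $\eta Lk\ge AL(1+\sqrt\mu)\ge A(L+\mu)$. Such a $k$ changes $\sqrt\mu$ to $\sqrt{\mu+k}=\sqrt\mu+O(1/\eta)$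 when $\mu\ge1$. That the exponent is of the order of the \emph{square root} of the degree is what makes this possible.

\begin{proposition}\label{prop:lower}
There are constants $A,C_0,C\ge1$ depending only on $\beta$ such that for all $m,n$ with $M\ge1$, all $\eta\in(0,1]$ with $L\ge C_0/\eta$, and $k=\lceil A(1+\sqrt\mu)/\eta\rceil$,
\[
\log\frac1{e_{mn}}\le2\beta\log M+F(\mu+k)+\beta\eta L+C .
\]
\end{proposition}

\begin{proof}
Put $\varepsilon=e_{mn}\le\frac12$, and let $r\in R_{mn}$ be the best approximant in lowest terms; then $|r|\le2$ on $[0,1]$. Put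
\[
\delta=\frac{e^{-\eta L}}{256M^2},\qquad N=\mu+k,\qquad X=E_{NN}(x^\beta,[0,\delta])=\delta^\beta e_{NN}\in(0,1] .
\]
Note that $64M^2\delta\le e^{-\eta L}$. We first show:
\begin{equation}\label{eq:claim}
\text{if}\quad e^{5\mu-\eta Lk}\le\frac{X^2}{5120},\quad\text{then}\quad\varepsilon\ge\frac X4 .
\end{equation}

\emph{Case $n\le m$.} Here $r$ has at most $n=\mu$ finite poles and a pole of order at most $m=M$ at $\infty$. Lemma \ref{lem:loc} with $R=r$, $a=0$, $B_0=2$, $d=\mu$ (if $r\equiv0$, take $S=0$) yields $S\in R_{NN}$ with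
\[
|r-S|\le80\,e^{5\mu-\eta Lk}\le\frac{X^2}{64}\le\frac X2\qquad\text{on }[0,\delta].
\]
Hence $X\le\sup_{[0,\delta]}|x^\beta-S|\le\varepsilon+X/2$, and $\varepsilon\ge X/2$.

\emph{Case $m<n$.} Now $r$ may have $n=M$ finite poles, and a factor $e^{5M}$ would be too much. The reciprocal $1/r$ has at most $m=\mu$ finite poles, but $r$ may vanish near $0$. We therefore use the lemma on $[a,1]$, where $a$ is the point at which $x^\beta$ equals twice the presumed error. Suppose that $\varepsilon<\varepsilon':=X/4$, and put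
\[
a=(2\varepsilon')^{1/\beta}=(X/2)^{1/\beta}\le X^{1/\beta}=\delta\,e_{NN}^{1/\beta}\le\delta\le\frac1{256M^2}.
\]
On $[a,1]$ we have $x^\beta\ge2\varepsilon'$, so $r\ge x^\beta-\varepsilon'\ge\frac12x^\beta\ge\varepsilon'$ and $|1/r|\le1/\varepsilon'=4/X$. Moreover, $R=1/r$ has a pole of order at most $n=M$ at $\infty$. Lemma \ref{lem:loc} with $B_0=4/X$ and $d=\mu$ yields $S\in R_{\mu+k-1,\mu}$ such that $1/r-S$ is analytic in $|z|\le\delta$ and
\[
\Big|\frac1r-S\Big|\le\theta:=\frac{160}X\,e^{5\mu-\eta Lk}\le\frac X{32}\qquad(|z|\le\delta).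
\]
It is essential that this holds on all of $[0,\delta]$, although $1/r$ was controlled on $[a,1]$ only. At points of $[0,\delta]$ with $r\ne0$ we have $|1/r|\ge\frac12$, hence $|S|\ge\frac12-\frac1{32}\ge\frac14$, and
\[
\Big|\frac1S-r\Big|=\frac{|r|}{|S|}\,\Big|\frac1r-S\Big|\le8\theta\le\frac X4 .
\]
By continuity this extends to the finitely many zeros of $r$ in $[0,\delta]$: there $1/r$ and hence $S$ has a pole, so $1/S$ vanishes too. Since $1/S\in R_{\mu,\mu+k-1}\subseteq R_{NN}$, we get $X\le\varepsilon+X/4<X/2$, a contradiction. This proves \eqref{eq:claim}.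

\emph{The hypothesis of \eqref{eq:claim} holds.} We have
\begin{equation}\label{eq:logX}
\log\frac1X=\beta\log(256M^2)+\beta\eta L+F(N),
\end{equation}
and $F(N)\le C(1+\sqrt\mu+\sqrt k)$ by \eqref{eq:Ftau}. Since $\log M$, $\sqrt\mu$ and $\eta L$ are at most $L$, there is a constant $C_1$ with
\[
5\mu+2\log\frac1X+\log5120\le5\mu+C_1L+C_1\sqrt k\qquad\text{if }L\ge1 .
\]
The constant $C_1$ depends on $\beta$ only, in particular not on the choice of $A$. Let $A=10+2C_1$ and $C_0=\max(1,2C_1)$, and assume $L\ge C_0/\eta$; then $L\ge1$ and $\eta L\ge2C_1$. By the definition of $k$ and $L\ge\sqrt\mu$, $\eta Lk\ge AL(1+\sqrt\mu)\ge A(L+\mu)$. So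
\[
\tfrac12\eta Lk\ge(5+C_1)(L+\mu)\ge5\mu+C_1L,\qquad\tfrac12\eta Lk\ge C_1k\ge C_1\sqrt k .
\]
Adding these, $\eta Lk\ge5\mu+2\log(1/X)+\log5120$, which is the hypothesis of \eqref{eq:claim}. Hence $\log(1/\varepsilon)\le\log4+\log(1/X)$, and \eqref{eq:logX} gives the proposition.
\end{proof}

\begin{corollary}\label{cor:lower}
As $M\to\infty$,\quad $\displaystyle\log\frac1{e_{mn}}\le(1+o(1))\big(2\pi\sqrt{\beta\mu}+2\beta\log M\big).$
\end{corollary}

\begin{proof}
Since $L\ge\log M$, $L\to\infty$. Fix $\eta,\tau\in(0,1]$. By \eqref{eq:Ftau}, $F(\mu+k)\le(1+\tau)2\pi\sqrt\beta\,(\sqrt\mu+\sqrt k)+C_\tau$. Here $\sqrt k\le C_\eta(1+\mu^{1/4})\le C_\eta(1+\sqrt L)=o(L)$, where $C_\eta$ depends on $\eta$ and $\beta$ only. Proposition \ref{prop:lower} and $\sqrt\mu\le L$ give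
\[
\limsup_{M\to\infty}\frac{\log(1/e_{mn})-2\beta\log M-2\pi\sqrt{\beta\mu}}L\le\beta\eta+2\pi\sqrt\beta\,\tau .
\]
Let $\eta,\tau\to0$ and use $L\le C(2\pi\sqrt{\beta\mu}+2\beta\log M)$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $(m,n)$ run through $N_c$. Since $0<c<\infty$, both $m$ and $n$ tend to $\infty$, and $\min(m,n)\sim\min(1,c)\,n$. Put $m'=\lfloor m/2\rfloor$, $n'=\lfloor n/2\rfloor$ and $\mu'=\min(m',n')\sim\frac12\min(m,n)$. Then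
\begin{equation}\label{eq:halves}
2\pi\sqrt{\beta\mu'}=(1+o(1))\,\pi\sqrt{\alpha\min(m,n)}=(1+o(1))\min(1,\sqrt c\,)\,\pi\sqrt{\alpha n}.
\end{equation}
By \eqref{eq:reduction}, $E_{mn}=e_{m'n'}$. From $R_{\mu'\mu'}\subseteq R_{m'n'}$ and \eqref{eq:diag} we get $-\log E_{mn}\ge F(\mu')=(1+o(1))2\pi\sqrt{\beta\mu'}$. Conversely, $m'/n'\to c\in(0,\infty)$ implies $\log\max(m',n')=o(\sqrt{\mu'})$, so Corollary \ref{cor:lower}, applied to $(m',n')$, gives $-\log E_{mn}\le(1+o(1))2\pi\sqrt{\beta\mu'}$. Both bounds agree, and \eqref{eq:halves} completes the proof.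
\end{proof}

\section{The upper bound for the error}\label{sec:upper}

We turn to the construction of good approximants, needed for Theorem \ref{thm:B}. To explain the idea, let $m\ge n=\mu$. With a small $\delta>0$ put
\[
u=u(x)=\frac x{x+\delta},\qquad1-u=\frac\delta{x+\delta},\qquad x^\beta=(x+\delta)^\beta u^\beta\qquad(0\le x\le1).
\]
The factor $(x+\delta)^\beta$ is analytic near $[0,1]$ and can be approximated by a polynomial of degree $m-n$ if $m-n$ is comparable to $M$ and $\delta$ is slightly larger than $M^{-2}$. The factor $u^\beta$ can be approximated by a rational function of $u$ of type $(\mu,\mu)$, which is also of type $(\mu,\mu)$ in $x$. Near $x=0$ the product has error about $\delta^\beta e_{\mu\mu}$, as desired; but for $x$ of order $1$, that is, for $u$ near $1$, the gain $\delta^\beta$ is lost. We therefore need approximants of $u^\beta$ whose error is smaller near $u=1$, by a factor $(1-u)^b$ with some $b>\beta$. These are provided by Lemma \ref{lem:weight}.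

Throughout, $b=\lfloor\beta\rfloor+1$, an integer with $b>\beta$. For $\sigma>1$ let $\mathcal E_\sigma$ be the ellipse with foci $0,1$ that is the image of $|w|=\sigma$ under $z=\frac14(2+w+\frac1w)$. Its center is $\frac12$, its semi-major axis is $\frac14(\sigma+\frac1\sigma)$, and its leftmost point is $-(\sigma-1)^2/(4\sigma)$. Bernstein's theorem says: if $f$ is analytic on the closed region bounded by $\mathcal E_\sigma$ and real on $[0,1]$, then for every $D\in\mathbb N$ there is $P\in\Pi_D$ with
\begin{equation}\label{eq:bernstein}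
|f-P|\le\frac{2\max_{\mathcal E_\sigma}|f|}{(\sigma-1)\sigma^D}\qquad\text{on }[0,1].
\end{equation}
(The Chebyshev coefficients of $f$ on $[0,1]$ are bounded by $2\sigma^{-j}\max_{\mathcal E_\sigma}|f|$; let $P$ be the partial sum of the Chebyshev series.)

\subsection{Approximants of $u^\beta$ with high contact at $u=1$}

\begin{lemma}\label{lem:weight}
There is $N_0\ge1$, depending only on $\beta$, such that for $N\ge N_0$ there are $R_N\in R_{NN}$ and $\varepsilon_N\le1$ with
\[
|u^\beta-R_N(u)|\le\varepsilon_N(1-u)^b\quad(0\le u\le1),\qquad\varepsilon_N\le CN^{b/2}e^{-2\pi\sqrt{\beta N}} .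
\]
\end{lemma}

\begin{proof}
Let $T$ be the Taylor polynomial of degree $b-1$ of $u^\beta$ at $u=1$, and
\[
G(u)=\frac{u^\beta-T(u)}{(1-u)^b},
\]
which is analytic in $\mathbb C\setminus(-\infty,0]$, the singularity at $1$ being removable. We look for $R_N=T+(1-u)^bQ$ and so have to approximate $G$ on $[0,1]$ by a rational $Q$. Near $0$, the singular part of $G$ is $(1-u)^{-b}u^\beta$. It would be good to replace $u^\beta$ by its best approximant, but the factor $(1-u)^{-b}$ is singular at $1$. We replace it by its Taylor polynomial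
\[
W_k(u)=\sum_{j=0}^k\binom{j+b-1}ju^j ,
\]
which is close to $(1-u)^{-b}$ near $0$ only. The point is that what remains,
\[
H(u)=G(u)-W_k(u)u^\beta ,
\]
has a very small jump across the cut near $0$, so that polynomials of low degree approximate it well.

\emph{Bounds for $W_k$.} Since $\binom{j+b-1}j=\prod_{i=1}^{b-1}\frac{j+i}i\le(j+1)^{b-1}$, we have for $k\ge1$
\begin{equation}\label{eq:Wk}
0\le W_k(u)\le(k+1)^b\quad(0\le u\le1),\qquad|W_k(z)|\le(k+1)^b2^k\quad(|z|\le2).
\end{equation}
Let $h(t)=(1+t)^{-b}-W_k(-t)$ for $0\le t\le2$. For $0\le t\le\frac12$, as $\binom{j+b-1}j\le C(\frac43)^j$,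
\begin{equation}\label{eq:h}
|h(t)|\le\sum_{j>k}\binom{j+b-1}j2^{-j}\le C\Big(\frac23\Big)^k ;
\end{equation}
for all $t\in[0,2]$, $|h(t)|\le C(k+1)^b2^k$ by \eqref{eq:Wk}.

\emph{Cauchy's formula.} $H$ is analytic in the slit disc $\{|z|<2\}\setminus(-2,0]$ and extends continuously to its boundary (with two boundary values on the slit). The jump (upper minus lower value) of $u^\beta$ at $-t$ is $t^\beta(e^{i\pi\beta}-e^{-i\pi\beta})=2i\sin(\pi\beta)t^\beta$. That of $G$ is this divided by $(1+t)^b$, and that of $H$ is $2i\sin(\pi\beta)t^\beta h(t)$. The boundary of the slit disc consists of the circle, the upper side of the slit from $-2$ to $0$, and the lower side from $0$ to $-2$. Hence, for $0<u\le1$,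
\[
H(u)=\frac1{2\pi i}\int_{|\xi|=2}\frac{H(\xi)}{\xi-u}\,d\xi-\frac{\sin\pi\beta}\pi\int_0^2\frac{t^\beta h(t)}{t+u}\,dt=:\Psi(u)-\frac{\sin\pi\beta}\pi\int_0^{1/2}\frac{t^\beta h(t)}{t+u}\,dt ,
\]
where $\Psi$ collects the integrals over the circle and over $[\frac12,2]$. By \eqref{eq:h}, the last term is at most $C(\frac23)^k\int_0^{1/2}t^{\beta-1}dt\le C(\frac23)^k$ in absolute value.

\emph{Approximation of $\Psi$.} The function $\Psi$ is analytic in $\{|z|<2\}\setminus(-2,-\frac12]$. It is real on $(0,1]$, because $H$ and the last integral are real there, and hence on $[0,1]$. The closed region bounded by $\mathcal E_2$ lies in $\{\operatorname{Re}z\ge-\frac18,\ |z|\le\frac98\}$. For $z$ in this region, $|\xi-z|\ge\frac78$ on $|\xi|=2$ and $|t+z|\ge\frac38$ for $t\ge\frac12$. Moreover $|H|\le C(k+1)^b2^k$ on $|\xi|=2$, because $|1-\xi|\ge1$ there. So $|\Psi|\le C(k+1)^b2^k$ on the region. By \eqref{eq:bernstein} with $\sigma=2$ and $D=3k$, there is $P\in\Pi_{3k}$ with $|\Psi-P|\le C(k+1)^b2^{-2k}\le C(\frac23)^k$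 on $[0,1]$. Altogether
\begin{equation}\label{eq:Gapprox}
|G(u)-W_k(u)u^\beta-P(u)|\le C\Big(\frac23\Big)^k\qquad(0\le u\le1);
\end{equation}
the point $u=0$ is included by continuity.

\emph{The approximant.} Let $k=\lceil20\sqrt{\beta N}\,\rceil$ and $N_1=N-3k-b$, which is $\ge1$ for large $N$. Let $\rho\in R_{N_1N_1}$ be the best approximant of $u^\beta$ on $[0,1]$, and
\[
R_N=T+(1-u)^b\big(W_k\rho+P\big).
\]
Over the denominator of $\rho$, the numerator of $R_N$ has degree at most $N_1+3k+b=N$; so $R_N\in R_{NN}$. By \eqref{eq:Gapprox} and \eqref{eq:Wk},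
\[
|u^\beta-R_N|=(1-u)^b|G-W_k\rho-P|\le(1-u)^b\varepsilon_N,\qquad\varepsilon_N=(k+1)^be_{N_1N_1}+C\Big(\frac23\Big)^k .
\]
We have $20\log\frac32>2\pi$, so $(\frac23)^k\le e^{-2\pi\sqrt{\beta N}}$. Also $\sqrt N-\sqrt{N_1}\le(3k+b)/\sqrt N=O(1)$, so by \eqref{eq:FStahl} $e_{N_1N_1}\le Ce^{-2\pi\sqrt{\beta N}}$. As $(k+1)^b\le CN^{b/2}$, the bound for $\varepsilon_N$ follows, and $\varepsilon_N\le1$ for $N\ge N_0$ if $N_0$ is large enough.
\end{proof}

\subsection{The construction}

\begin{proposition}\label{prop:upper}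
For $M$ large (depending only on $\beta$),\quad $\displaystyle\log\frac1{e_{mn}}\ge2\pi\sqrt{\beta\mu}+2\beta\log M-C\log L .$
\end{proposition}

\begin{proof}
Note that $L\to\infty$ as $M\to\infty$; we may assume $L\ge1$.

\emph{Case 1: $M<4\mu$.} By \eqref{eq:FStahl}, $e_{mn}\le e_{\mu\mu}\le Ce^{-2\pi\sqrt{\beta\mu}}$, and $\log M\le\log(4\mu)\le\log4+2\log L$ since $\sqrt\mu\le L$. This gives the assertion.

\emph{Preparation for $M\ge4\mu$.} Let $\sqrt\delta=HL/M$ with a constant $H=H(\beta)\ge1$ to be chosen; until it is chosen, constants $C$ do not depend on $H$. Since $L\le\frac12\sqrt M+\log M$, we have $\delta\le1$ for $M$ large. Let $u=x/(x+\delta)$ as above.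

Apply \eqref{eq:bernstein} with $\sigma=1+\sqrt\delta\le2$. The closed region bounded by $\mathcal E_\sigma$ lies in $\{\operatorname{Re}z\ge-\frac\delta4,\ |z|\le2\}$, so there $\frac34\delta\le|z+\delta|\le3$. Consequently the functions $(z+\delta)^{\pm\beta}$, also when multiplied by a fixed real polynomial in $\frac\delta{z+\delta}$, are analytic and bounded by $C\delta^{-\beta}$ there. For an integer $D\ge\frac34M$, such a function is approximated on $[0,1]$ by an element of $\Pi_D$ with error at most
\[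
C\delta^{-\beta-1/2}(1+\sqrt\delta)^{-D}\le C\delta^{-\beta-1/2}e^{-D\sqrt\delta/2}\le CM^{2\beta+1}e^{-3HL/8}\le Ce^{(2\beta+1)L-3HL/8}\le e^{-HL/4}=:\omega .
\]
Here we used $\log(1+t)\ge t/2$ on $[0,1]$, then $\delta^{-1/2}=M/(HL)\le M$ and $\log M\le L$. The last step holds, as $L\ge1$, if $H$ is large in terms of $\beta$. (The polynomials in $\frac\delta{z+\delta}$ needed below are two polynomials that depend on $\beta$ only.) We choose $H$ so large that also $\frac14HL\ge2\pi\sqrt{\beta\mu}+2\beta\log M$; then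
\begin{equation}\label{eq:omega}
\omega\le M^{-2\beta}e^{-2\pi\sqrt{\beta\mu}}\qquad\text{and}\qquad\omega\le2^{-\beta-1}\quad\text{for $M$ large}.
\end{equation}

We shall use twice that, if $f\ge2^{-\beta}$ and $|f-Q|\le\omega$ on $[0,1]$, then $Q\ge2^{-\beta-1}$ and
\begin{equation}\label{eq:recip}
\Big|\frac1f-\frac1Q\Big|=\frac{|f-Q|}{fQ}\le2^{2\beta+1}\omega .
\end{equation}

\emph{Case 2: $M\ge4\mu$ and $\mu\ge N_0$.} Let $D=M-\mu\ge\frac34M$, and take $R_\mu$ and $\varepsilon_\mu$ from Lemma \ref{lem:weight}. Clearing denominators with $(x+\delta)^\mu$ shows that $R_\mu(u(x))$ belongs to $R_{\mu\mu}$ as a function of $x$, and $|R_\mu(u)|\le1+\varepsilon_\mu\le2$. As $b>\beta$,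
\begin{equation}\label{eq:weighted}
\big|x^\beta-(x+\delta)^\beta R_\mu(u)\big|\le(x+\delta)^\beta\,\varepsilon_\mu\Big(\frac\delta{x+\delta}\Big)^b=\varepsilon_\mu\delta^\beta\Big(\frac\delta{x+\delta}\Big)^{b-\beta}\le\varepsilon_\mu\delta^\beta .
\end{equation}
\begin{itemize}
\item If $m\ge n$, choose $P\in\Pi_{m-n}$ with $|P-(x+\delta)^\beta|\le\omega$. Then $P\cdot R_\mu(u)\in R_{mn}$, with error at most $\varepsilon_\mu\delta^\beta+2\omega$.
\item If $n>m$, choose $Q\in\Pi_{n-m}$ with $|Q-(x+\delta)^{-\beta}|\le\omega$. As $x+\delta\le2$, \eqref{eq:recip} applies to $f=(x+\delta)^{-\beta}$. So $R_\mu(u)/Q\in R_{mn}$ has error at most $\varepsilon_\mu\delta^\beta+2^{2\beta+2}\omega$.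
\end{itemize}
In both cases, by Lemma \ref{lem:weight}, $\mu^{b/2}\le L^b$ and \eqref{eq:omega},
\[
e_{mn}\le C\mu^{b/2}e^{-2\pi\sqrt{\beta\mu}}\Big(\frac{HL}M\Big)^{2\beta}+C\omega\le CL^{2\beta+b}M^{-2\beta}e^{-2\pi\sqrt{\beta\mu}} .
\]

\emph{Case 3: $M\ge4\mu$ and $\mu<N_0$.} Here Lemma \ref{lem:weight} is not available, but $\sqrt\mu$ is bounded, so that polynomials, or their reciprocals, suffice. Let $T$ and $\tilde T$ be the Taylor polynomials of degree $b-1$ at $u=1$ of $u^\beta$ and $u^{-\beta}$. Explicitly,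
\[
\tilde T(u)=\sum_{j<b}\frac{\beta(\beta+1)\cdots(\beta+j-1)}{j!}(1-u)^j\ge1\qquad(0\le u\le1).
\]
We have
\[
|u^\beta-T(u)|\le C(1-u)^b,\qquad\Big|u^\beta-\frac1{\tilde T(u)}\Big|\le C(1-u)^b\qquad(0\le u\le1).
\]
On $[\frac12,1]$ this is Taylor's theorem, together with $u^\beta-1/\tilde T=u^\beta(\tilde T-u^{-\beta})/\tilde T$. On $[0,\frac12]$ the left sides are bounded and $(1-u)^b\ge2^{-b}$. As in \eqref{eq:weighted}, $(x+\delta)^\beta(1-u)^b\le\delta^\beta$. Both $T(u)$ and $\tilde T(u)$ are fixed polynomials in $1-u=\frac\delta{x+\delta}$, so the preparation applies with $D=M$.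
\begin{itemize}
\item If $m\ge n$, choose $P\in\Pi_m$ with $|P-(x+\delta)^\beta T(u)|\le\omega$. Then $|x^\beta-P|\le C\delta^\beta+\omega$.
\item If $n>m$, put $f=(x+\delta)^{-\beta}\tilde T(u)\ge2^{-\beta}$ and choose $Q\in\Pi_n$ with $|Q-f|\le\omega$. Then $|x^\beta-1/f|\le C(x+\delta)^\beta(1-u)^b\le C\delta^\beta$, and \eqref{eq:recip} gives $|x^\beta-1/Q|\le C\delta^\beta+C\omega$.
\end{itemize}
Hence $e_{mn}\le C\delta^\beta+C\omega\le CL^{2\beta}M^{-2\beta}$. Since $\sqrt\mu\le\sqrt{N_0}$, this is the assertion.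
\end{proof}

\section{Proof of Theorem \ref{thm:B} and Corollary \ref{cor:main}}\label{sec:proofB}

\begin{proof}[Proof of Theorem \ref{thm:B}]
\emph{Bound from above for $\log(1/e_{mn})$.} In Proposition \ref{prop:lower} take $\eta=L^{-1/2}$; this is admissible when $L\ge\max(1,C_0^2)$. By \eqref{eq:FStahl}, $F(\mu+k)\le2\pi\sqrt{\beta(\mu+k)}+C$. If $\mu\ge1$, then
\[
\sqrt{\mu+k}-\sqrt\mu\le\frac k{2\sqrt\mu}\le\frac{2A\sqrt\mu\sqrt L+1}{2\sqrt\mu}\le C\sqrt L .
\]
If $\mu=0$, then $k=\lceil A\sqrt L\,\rceil$ and $\sqrt k\le C\sqrt L$. Since $\beta\eta L=\beta\sqrt L$,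
\[
\log\frac1{e_{mn}}\le2\pi\sqrt{\beta\mu}+2\beta\log M+C\sqrt L\qquad(M\text{ large}).
\]
The bound from below is Proposition \ref{prop:upper}.

\emph{Return to $|x|^\alpha$.} By \eqref{eq:reduction} we apply both bounds to the pair $(\lfloor m/2\rfloor,\lfloor n/2\rfloor)$, whose minimum and maximum are $\mu'=\lfloor\mu/2\rfloor$ and $M'=\lfloor M/2\rfloor$, where now $\mu=\min(m,n)$ and $M=\max(m,n)$. We have $2\pi\sqrt{\beta\mu'}=\pi\sqrt{\alpha\cdot2\mu'}$ and $|\sqrt{2\mu'}-\sqrt\mu|\le1$, because $\mu-2\mu'\in\{0,1\}$. Also $2\beta\log M'=\alpha\log M+O(1)$, and $\sqrt{\mu'}+\log M'\le\Lambda$. The $O(1)$ changes are absorbed in $C\log\Lambda$ and $C\sqrt\Lambda$, since $\Lambda\to\infty$. This is the quantitative statement. As $\Lambda$ is comparable to $\pi\sqrt{\alpha\mu}+\alpha\log M$ and $\log\Lambda$, $\sqrt\Lambda$ are $o(\Lambda)$, the asymptotic statement follows.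
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:main}]
Dividing the first formula of Theorem \ref{thm:B} by $\pi\sqrt{\alpha\min(m,n)}$ gives the first assertion. In particular, $\log\max(m,n)=o(\sqrt{\min(m,n)})$ implies $-\log E_{mn}\sim\pi\sqrt{\alpha\min(m,n)}$. Conversely, assume the latter. Every subsequence has a further subsequence along which $\log\max(m,n)/\sqrt{\min(m,n)}$ converges to some $\lambda\in[0,\infty]$. The first assertion forces $\lambda=0$; so the quotient tends to $0$ along the whole sequence.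

If $m+n\to\infty$ and $m/n\to0$, then $m\le n$ eventually, and $n\to\infty$. By Theorem \ref{thm:B}, $-\log E_{mn}=(1+o(1))(\pi\sqrt{\alpha m}+\alpha\log n)=o(\sqrt n)$, so \eqref{eq:limit} equals $0$. If $m/n\to\infty$ and $n\ge1$, then $m\to\infty$ and $\min(m,n)=n$ eventually, and the first assertion applies.
\end{proof}

\begin{thebibliography}{9}
\bibitem{RS} \emph{Ray Sequences Of Best Rational Approximants For $|x|^{\alpha}$},
\url{https://homsy-staging.cambridgecore.org/core/services/aop-cambridge-core/content/view/22495A557F7BE0FEB8CBDE797D55064C/S0008414X00034210a.pdf/ray_sequences_of_best_rational_approximants_for_x.pdf}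

\bibitem{Stahl} H. Stahl, \emph{Best uniform rational approximation of $x^\alpha$ on $[0,1]$}, Acta Math. 190 (2003), 241--306.
\end{thebibliography}

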